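# Leading coefficients of Bergman polynomials inside quasiconformal curves

## 1. Ellipses, by hand

Let $\Gamma$ be a bounded Jordan curve in $\mathbb C$, with interior $G$ and exterior $\Omega=\overline{\mathbb C}\setminus\overline G$. Write $\mathbb D=\{|w|<1\}$, $\Delta=\{|w|>1\}\cup\{\infty\}$ and $\mathbb T=\partial\mathbb D$. Let $\Phi$ map $\Omega$ conformally onto $\Delta$ with $\Phi(z)=\gamma z+\gamma_0+\gamma_1/z+\cdots$ near $\infty$ and $\gamma>0$, so that $\operatorname{cap}(\Gamma)=1/\gamma$.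

**Definition.** The *Bergman polynomials* of $G$ are the polynomials $p_n(z)=\lambda_nz^n+\cdots$, $\lambda_n>0$, $n\ge 0$, that are orthonormal for area measure: $\int_Gp_m\overline{p_n}\,dA=\delta_{mn}$.

Every monic $Q$ of degree $n$ is $\lambda_n^{-1}p_n+\sum_{j<n}c_jp_j$, so $\|Q\|^2_{L^2(G)}=\lambda_n^{-2}+\sum_{j<n}|c_j|^2$. Hence
$$\lambda_n^{-2}=\min\{\|Q\|^2_{L^2(G)}:\ Q\text{ monic of degree }n\}.\tag{1}$$

We study the number $\frac{n+1}{\pi}\gamma^{2(n+1)}\lambda_n^{-2}$. It does not change under $z\mapsto az+b$ with $a>0$, because $\gamma$ becomes $\gamma/a$ and $\lambda_n$ becomes $\lambda_na^{-n-1}$. So we assume **$\gamma=1$** from now on. Put $\Psi=\Phi^{-1}:\Delta\to\Omega$,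
$$\Psi(w)=w+a_0+\frac{a_1}{w}+\frac{a_2}{w^2}+\cdots,\qquad \alpha_n:=1-\frac{n+1}{\pi}\frac{\gamma^{2(n+1)}}{\lambda_n^2}.$$

The easy case is the ellipse. Let $0\le q<1$ and $\Psi(w)=w+q/w$. Then $\Gamma$ is the ellipse with semi-axes $1+q$ and $1-q$ (the circle if $q=0$). There are monic polynomials $F_n$ with $F_n(w+q/w)=w^n+q^nw^{-n}$: take $F_1=z$, $F_2=z^2-2q$, $F_{n+1}=zF_n-qF_{n-1}$. Green's formula, together with $\bar w=1/w$ on $\mathbb T$, gives for $m,n\ge1$
$$\int_GF_m'\overline{F_n'}\,dA=\frac1{2i}\oint_\Gamma F_m'\,\overline{F_n}\,dz=\frac1{2i}\oint_{\mathbb T}m\big(w^{m-1}-q^mw^{-m-1}\big)\big(w^{-n}+q^nw^n\big)dw=\pi m(1-q^{2m})\delta_{mn}.$$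
So $p_n=F_{n+1}'/\sqrt{\pi(n+1)(1-q^{2n+2})}$. Its leading coefficient satisfies $\lambda_n^2=\frac{n+1}{\pi(1-q^{2n+2})}$, hence
$$\frac{n+1}\pi\frac{\gamma^{2(n+1)}}{\lambda_n^2}=1-q^{2n+2}\longrightarrow1 .$$

What changes in general? For a general curve, $F_n\circ\Psi$ carries infinitely many negative powers, and the $F_n'$ are no longer orthogonal. A conjecture from "Strong Asymptotics for Bergman and Szegő Polynomials over Domains with Corners" (https://pythagoras.mas.ucy.ac.cy/~nikos/Moscow2016.pdf) asserts that the limit survives under a weak geometric hypothesis. A *quasiconformal curve* is the image of $\mathbb T$ under a quasiconformal homeomorphism of the plane (the terms are recalled in Section 4).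

**Conjecture.** If $\Gamma$ is a quasiconformal curve, then $\frac{n+1}{\pi}\gamma^{2(n+1)}\lambda_n^{-2}=1+o(1)$ as $n\to\infty$, that is, $\alpha_n\to0$.

We shall see that this is false (Theorem 1), find the sharp lower bound for the ratio in terms of the dilatation (Theorem 2), and characterize the quasiconformal curves for which the conclusion holds (Theorem 3). These include all rectifiable ones (Corollary 4).

## 2. Faber polynomials, the Grunsky matrix, and an energy identity

In this section $\Gamma$ is any bounded Jordan curve with $\gamma=1$.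

**Definition.** For $n\ge1$ the *Faber polynomial* $F_n$ is the polynomial part of the Laurent expansion of $\Phi^n$ at $\infty$. It is monic of degree $n$, and $F_n-\Phi^n=O(1/z)$. Hence
$$F_n(\Psi(w))=w^n+\sum_{l\ge1}\beta_{nl}w^{-l}\quad(|w|>1).$$
Put $b_{nl}:=\sqrt{l/n}\,\beta_{nl}$, and let $C:=(b_{nl})_{n,l\ge1}$ be the *Grunsky matrix*. Its rows have squared lengths $\varepsilon_n:=\sum_{l\ge1}|b_{nl}|^2$.

For the ellipse, $\beta_{nl}=q^n\delta_{nl}$, so $C$ is diagonal with entries $q^n$.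

**Step 1: symmetry of $C$.** This step produces a generating function for $C$. Fix $z$. For large $R$ the substitution $s=\Psi(\zeta)$ gives
$$\frac1{2\pi i}\oint_{|\zeta|=R}\frac{\zeta^n\Psi'(\zeta)}{\Psi(\zeta)-z}\,d\zeta=\frac1{2\pi i}\oint\frac{\Phi(s)^n}{s-z}\,ds=F_n(z)\qquad(n\ge1),$$
because the $O(1/s)$ part of $\Phi^n$, divided by $s-z$, is $O(s^{-2})$ and contributes nothing. For $n=0$ the value is $1$. So, near $\zeta=\infty$, $\frac{\Psi'(\zeta)}{\Psi(\zeta)-z}=\frac1\zeta+\sum_{n\ge1}F_n(z)\zeta^{-n-1}$. Integrating from $\infty$,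
$$\log\frac{\Psi(\zeta)-z}{\zeta}=-\sum_{n\ge1}\frac1nF_n(z)\zeta^{-n}.$$
Put $z=\Psi(w)$ and subtract $\log(1-w/\zeta)=-\sum_{n\ge1}\frac1nw^n\zeta^{-n}$:
$$\log\frac{\Psi(\zeta)-\Psi(w)}{\zeta-w}=-\sum_{n,l\ge1}\frac{\beta_{nl}}n\,\zeta^{-n}w^{-l}.\tag{2}$$
This series converges for all $|\zeta|,|w|>1$, for the following reason. Since
$$\frac{\zeta^{-m}-w^{-m}}{\zeta-w}=-\sum_{\substack{n+l=m+1\\ n,l\ge1}}\zeta^{-n}w^{-l},\tag{3}$$
the quotient on the left of (2) equals $1-X$ with $X=\sum_ma_m\sum_{n+l=m+1}\zeta^{-n}w^{-l}$. This is a holomorphic function of $(1/\zeta,1/w)$ in the unit bidisc. It has no zeros: off the diagonal because $\Psi$ is injective, on the diagonal because $\Psi'\ne0$, and it equals $1$ when $\zeta$ or $w$ is $\infty$. So its logarithm is holomorphic in the bidisc.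

The left side of (2) is symmetric in $\zeta,w$. Hence $\beta_{nl}/n=\beta_{ln}/l$, and $b_{nl}=\sqrt{nl}\,\beta_{nl}/n=b_{ln}$.

Expanding $\log(1-X)=-X-\frac12X^2-\cdots$ shows that $\beta_{nl}/n$ is a polynomial without constant term in finitely many $a_m$, with linear part $a_{n+l-1}$. For instance $\beta_{22}=2a_3+a_1^2$; the ellipse has $a_1=q$, $a_3=0$ and indeed $\beta_{22}=q^2$.

**Step 2: the Schwarzian on the diagonal.** This step will later connect $C$ with the geometry of $\Psi$. Recall $S_g=\big(\frac{g''}{g'}\big)'-\frac12\big(\frac{g''}{g'}\big)^2$. It vanishes identically exactly for Möbius maps. It satisfies $S_{M\circ g}=S_g$ for Möbius $M$ and $S_{g\circ B}=(S_g\circ B)(B')^2$ for Möbius $B$. Differentiating (2) in $\zeta$ and $w$,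
$$U(\zeta,w):=\frac{\Psi'(\zeta)\Psi'(w)}{(\Psi(\zeta)-\Psi(w))^2}-\frac1{(\zeta-w)^2}=-\sum_{n,l\ge1}\sqrt{nl}\,b_{nl}\,\zeta^{-n-1}w^{-l-1},\qquad U(z,z)=\tfrac16S_\Psi(z).\tag{4}$$
For the last formula, write $\Psi(z+x)=c_0+c_1x+c_2x^2+c_3x^3+\cdots$ and take $\zeta=z+h$, $w=z-h$. Then $\Psi(\zeta)-\Psi(w)=2h(c_1+c_3h^2+\cdots)$ and $\Psi'(\zeta)\Psi'(w)=c_1^2+(6c_1c_3-4c_2^2)h^2+\cdots$, so
$$U(\zeta,w)=\frac1{4h^2}\Big[1+\Big(\frac{6c_3}{c_1}-\frac{4c_2^2}{c_1^2}-\frac{2c_3}{c_1}\Big)h^2+\cdots-1\Big]\to\frac{c_3}{c_1}-\frac{c_2^2}{c_1^2}=\frac16S_\Psi(z).$$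
For the ellipse, (4) gives $S_\Psi(z)=-6\sum_nnq^nz^{-2n-2}=-6q/(z^2-q)^2$, which agrees with the direct computation from $\Psi''/\Psi'=2q/(z(z^2-q))$.

**Step 3: energy.** This step turns area integrals into linear algebra. Let $P=\sum_{j=1}^Nx_jF_j/\sqrt j$ and $y=Cx$, that is, $y_l=\sum_jb_{jl}x_j$ (by symmetry). Since $\beta_{jl}/\sqrt j=b_{jl}/\sqrt l$,
$$P\circ\Psi(w)=\sum_j\frac{x_j}{\sqrt j}w^j+\sum_l\frac{y_l}{\sqrt l}w^{-l}.$$
Let $G_R$ be the interior of $\Psi(\{|w|=R\})$, $R>1$. Green's formula gives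
$$\int_{G_R}|P'|^2dA=\frac1{2i}\oint_{|w|=R}\overline{P\circ\Psi}\,(P\circ\Psi)'\,dw=\pi\Big(\sum_j|x_j|^2R^{2j}-\sum_l|y_l|^2R^{-2l}\Big).$$
Let $R\downarrow1$. Since $\bigcap_{R>1}G_R=\overline G$, and by monotone convergence in the last sum,
$$\int_{\overline G}|P'|^2dA=\pi\big(\|x\|^2-\|Cx\|^2\big).\tag{5}$$
In particular $\|C\|\le1$. If $\Gamma$ has zero area, $\overline G$ may be replaced by $G$.

**Step 4: the extremal problem in coordinates.** This step expresses $\alpha_n$ through $C$. Every monic $Q$ of degree $n$ is $P'$ with $P=\sum_{j\le n+1}x_jF_j/\sqrt j$, and monic means $\sqrt{n+1}\,x_{n+1}=1$. Taking only $x_{n+1}\ne0$, (1) and (5) give $\lambda_n^{-2}\le\frac\pi{n+1}(1-\varepsilon_{n+1})$, because $\|Ce_{n+1}\|^2=\varepsilon_{n+1}$. So for every Jordan curve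
$$\alpha_n\ge\varepsilon_{n+1}\ge0 .\tag{6}$$
If $\Gamma$ has zero area, rescaling $x$ gives
$$1-\alpha_n=\min\{\|x\|^2-\|Cx\|^2:\ x\in\mathbb C^{n+1},\ x_{n+1}=1\}.\tag{7}$$

**Lemma 1.** If $\Gamma$ has zero area and $\|C\|\le k<1$, then for all $n\ge0$
$$\alpha_n\le k^2,\qquad \varepsilon_{n+1}\le\alpha_n\le\frac{\varepsilon_{n+1}}{1-k^2}.$$

*Proof.* In (7), $\|x\|^2-\|Cx\|^2\ge(1-k^2)\|x\|^2\ge1-k^2$, so $\alpha_n\le k^2$. The lower bound is (6). For the upper bound write $x=e_{n+1}+y$ with $y\perp e_{n+1}$ and $s=\|y\|$. Then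
$$\alpha_n=\max_y\big(\|Ce_{n+1}+Cy\|^2-\|y\|^2\big)\le\max_{s\ge0}\big((\sqrt{\varepsilon_{n+1}}+ks)^2-s^2\big).$$
The bracket is $\varepsilon_{n+1}+2k\sqrt{\varepsilon_{n+1}}\,s-(1-k^2)s^2$. Its maximum, at $s=k\sqrt{\varepsilon_{n+1}}/(1-k^2)$, is $\varepsilon_{n+1}/(1-k^2)$. $\square$

## 3. Analytic curves, and what is left without analyticity

Suppose $\Psi$ extends to an injective holomorphic map of $\{|w|>r_0\}$ with $r_0<1$, and let $r_0<r<1$. Then $\Psi_r(w)=\Psi(rw)/r$ is the normalized exterior map of a Jordan curve. By (2) its Grunsky matrix $C^{(r)}$ has entries $r^{-n-l}b_{nl}$. With $D=\operatorname{diag}(r,r^2,r^3,\dots)$ this says $C=DC^{(r)}D$, and $\|C^{(r)}\|\le1$ by (5). Hence $\|C\|\le r^2$ and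
$$\varepsilon_n=\|Ce_n\|^2=r^{2n}\|DC^{(r)}e_n\|^2\le r^{2n+2}.$$
An analytic curve has zero area, so Lemma 1 gives $\alpha_n\le r^{2n+4}/(1-r^4)\to0$. The conclusion of the conjecture holds for analytic curves, at a geometric rate.

The sensible first approach is to repeat this for a quasiconformal curve. As we shall see in Section 4, $\|C\|\le k<1$ still holds, with $k$ the dilatation of an extension of $\Psi$. So Lemma 1 applies, and $\alpha_n\to0$ if and only if $\varepsilon_n\to0$. The argument stops exactly here: the decay of the rows came from the diagonal factors $r^n$, and with $r=1$ they are gone. A bound on $\|C\|$ says nothing about whether the rows of $C$ tend to zero. The conjecture has become the question: *can the rows of the Grunsky matrix of a quasiconformal curve stay away from $0$?*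

A single large row is easy to produce. For $N\ge1$ and $0<t<1$ let $\Psi(w)=w(1+tw^{-2N})^{1/N}$ (principal branch). Then $\Psi^N=w^N+tw^{-N}$, so $F_N(z)=z^N$ and $b_{NN}=t$; thus $\alpha_{N-1}\ge t^2$. This $\Psi$ is injective on $|w|>t^{1/(2N)}$. Indeed, if $\Psi(w_1)=\Psi(w_2)$, then $u_j=w_j^N$ satisfy $u_1+t/u_1=u_2+t/u_2$ with $|u_j|>\sqrt t$. So $u_1=u_2$, and then $w_1=w_2$, since $\Psi(w)/w$ depends on $w^N$ only. So the curve is analytic, and its later $\alpha_n$ tend to $0$. We need one curve that does this for all rows at once.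

## 4. Quasiconformal extensions and holomorphic families

**Definition.** A sense-preserving homeomorphism $f\in W^{1,2}_{\rm loc}$ is *quasiconformal* (qc) if $|\bar\partial f|\le k|\partial f|$ a.e. with some $k<1$. It is then $K$-qc with $K=\frac{1+k}{1-k}$. Its *Beltrami coefficient* is $\mu=\bar\partial f/\partial f$.

For example, $f(z)=z+q\bar z$ on $\mathbb D$, continued by $z+q/z$ on $\Delta$, is a qc homeomorphism of $\mathbb C$ with $\mu=q$ on $\mathbb D$ and $\mu=0$ on $\Delta$. It maps $\mathbb T$ to the ellipse of Section 1.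

The textbook facts we use (Ahlfors, *Lectures on Quasiconformal Mappings*) are these.

1. Compositions and inverses of qc maps are qc. Composing with a conformal map on the left does not change $\mu$; composing with a conformal $B$ on the right gives $|\mu_{f\circ B}|=|\mu_f|\circ B$.
2. Qc maps send null sets to null sets, so quasiconformal curves have zero area.
3. Circles are removable: a homeomorphism of the sphere that is qc off a circle is qc.
4. The $K$-qc homeomorphisms of the sphere fixing three given points form a sequentially compact family for uniform convergence in the spherical metric. The limits are again $K$-qc homeomorphisms, and the inverses converge too.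
5. Let $S$ be the Beurling transform, the $L^2(\mathbb C)$-isometry with Fourier multiplier $\bar\xi/\xi$, so that $\partial v=S\bar\partial v$. If $\nu$ is measurable, $\nu=0$ off $\mathbb D$, $\|\nu\|_\infty\le1$ and $|t|<1$, there is a unique qc solution $f_t$ on $\mathbb C$ of $\bar\partial f=t\nu\,\partial f$ with $f_t(w)=w+O(1/w)$ (the principal solution). It satisfies
$$\omega_t:=\bar\partial f_t=\sum_{j\ge0}t^{j+1}(\nu S)^j\nu\ \text{ in }L^2,\qquad f_t(w)=w+\frac1\pi\int_{\mathbb D}\frac{\omega_t(\zeta)}{w-\zeta}\,dA(\zeta).$$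

To see $S$ at work, let $v=\bar w$ on $\mathbb D$ and $v=1/w$ on $\Delta$. Then $\bar\partial v=\chi_{\mathbb D}$ and $\partial v=-w^{-2}\chi_\Delta$, so $S\chi_{\mathbb D}=-w^{-2}\chi_\Delta$. Both functions have squared $L^2$ norm $\pi$.

**Definition.** An *extension of $\Psi$* is a qc homeomorphism $f$ of $\mathbb C$ with $f=\Psi$ on $\Delta$. Its coefficient $\mu$ vanishes on $\Delta$, and $f(\mathbb D)=G$. Let $\kappa(\Gamma)=\inf\|\mu\|_\infty$ over all extensions.

Extensions exist for a quasiconformal curve $\Gamma=F(\mathbb T)$, $F$ qc. Put $j(w)=1/\bar w$ and $J=F\circ j\circ F^{-1}$. This $J$ fixes $\Gamma$ pointwise and swaps $G$ and $\Omega$. By Carathéodory, $\Psi$ extends to a homeomorphism $\overline\Delta\to\overline\Omega$. Let $f=\Psi$ on $\overline\Delta$ and $f=J\circ\Psi\circ j$ on $\mathbb D$. The two definitions agree on $\mathbb T$, so $f$ is a homeomorphism of the sphere fixing $\infty$. It is qc off $\mathbb T$, hence qc.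

**Step 1: $C$ depends holomorphically on $t$.** This step lets the Schwarz lemma act on matrix entries. With $f_t$ as in fact 5, $\Psi_t=f_t|_\Delta$ is the normalized exterior map of $\Gamma_t=f_t(\mathbb T)$. Expanding the Cauchy integral at $\infty$, its coefficients are
$$a_m(t)=\frac1\pi\int_{\mathbb D}\omega_t\,\zeta^{m-1}dA,$$
holomorphic in $|t|<1$, with $a_m(0)=0$ and $a_m'(0)=\frac1\pi\int_{\mathbb D}\nu\zeta^{m-1}dA$. The entries $b_{nl}(t)=\sqrt{nl}\,\beta_{nl}/n$ of the Grunsky matrix $C(t)$ are polynomials in finitely many $a_m(t)$ without constant term and with linear part $\sqrt{nl}\,a_{n+l-1}(t)$. So they are holomorphic, $b_{nl}(0)=0$, and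
$$b_{nl}'(0)=\frac{\sqrt{nl}}\pi\int_{\mathbb D}\nu(\zeta)\,\zeta^{n+l-2}\,dA(\zeta).\tag{8}$$

**Step 2: the Schwarz lemma.** The number of nonlinear terms in $b_{nl}(t)$ grows with $n$ and $l$, so a term-by-term estimate at a fixed $t$ is not uniform in $(n,l)$. The next lemma is uniform, because (5) bounds all the matrices at once.

**Lemma 2.** (i) $\|C(t)\|\le|t|$. (ii) If $u=|b_{nl}'(0)|$ and $|t|<u$, then $|b_{nl}(t)|\ge|t|\dfrac{u-|t|}{1-u|t|}$. If $u=1$, then $|b_{nl}(t)|=|t|$ for all $|t|<1$.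

*Proof.* (i) For finitely supported unit vectors $x,y$ the function $t\mapsto\sum_{n,l}b_{nl}(t)x_ny_l$ is holomorphic, bounded by $1$ by (5), and zero at $t=0$. Schwarz's lemma bounds it by $|t|$; take the supremum over $x,y$. (ii) By (i), $g(t)=b_{nl}(t)/t$ is holomorphic with $|g|\le1$, and $|g(0)|=u$. Schwarz–Pick gives $|g(t)|\ge\frac{u-|t|}{1-u|t|}$. If $u=1$, then $g$ is constant by the maximum principle. $\square$

**Step 3: $\|C\|\le k$ for a curve with an extension of dilatation at most $k$.** Let $\|\mu\|_\infty\le k<1$. If $k>0$, then $f-a_0$ is the principal solution for $\nu=\mu/k$ and $t=k$, and subtracting $a_0$ does not change $C$. So Lemma 2(i) gives $\|C\|\le k$. If $k=0$, then $f$ is entire and injective, $\Psi(w)=w+a_0$, and $C=0$.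

## 5. One curve with all rows bounded below

**Theorem 1.** For $s\ge1$ let $r_s=4^{-2^{-s}}$, and let
$$\nu(z)=(\bar z/|z|)^{2^s-2}\ \text{ for } r_s\le|z|<r_{s+1},\ s\ge 1,\qquad \nu=0\ \text{ elsewhere.}$$
Let $f$ be the qc map of $\mathbb C$ with $\bar\partial f=\frac1{10}\nu\,\partial f$ and $f(w)=w+O(1/w)$ at $\infty$. For the quasiconformal curve $\Gamma=f(\mathbb T)$,
$$\frac{n+1}\pi\frac{\gamma^{2(n+1)}}{\lambda_n^2}\le 1-1.9\cdot10^{-4}\qquad\text{for all }n\ge0 .$$
In particular the conjecture is false.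

Here is where the $\nu$ comes from. The integral in (8) contains the radial weight $r^{n+l-1}$, whose mass on $[0,1]$ sits at $1-r$ of order $1/(n+l)$, and it picks out one angular frequency, $n+l-2$. So entries with $n+l$ of different size can be fed by different annuli. Moreover all $n$ can be served by few frequencies: on the antidiagonal $n+l=2^s$ the factor $\sqrt{nl}$ is comparable to $2^s$ as long as $n$ and $l$ are comparable, and every $n$ has such a partner $l$ for a suitable $s$. It is enough to use the frequencies $2^s-2$.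

*Proof.* **Step 1: first-order size.** The $r_s$ increase to $1$, and $|\nu|\le1$. By orthogonality in the angle, only the annulus $r_s\le|z|<r_{s+1}$ contributes to $\int\nu\zeta^{2^s-2}dA$. Since $r_s^{2^s}=\frac14$ and $r_{s+1}^{2^s}=4^{-1/2}=\frac12$,
$$\frac1\pi\int_{\mathbb D}\nu\zeta^{2^s-2}dA=2\int_{r_s}^{r_{s+1}}r^{2^s-1}dr=\frac2{2^s}\Big(\frac12-\frac14\Big)=2^{-s-1}.$$

**Step 2: a good column for each row.** Given $n\ge1$, let $s$ be the integer with $2^s\le3n<2^{s+1}$. Since $3n\ge3$, $s\ge1$. Put $l=2^s-n$ and $\theta=n2^{-s}\in[\frac13,\frac23)$. Then $l>2^s/3>0$, so $l\ge1$. By (8),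
$$b_{nl}'(0)=\sqrt{nl}\,2^{-s-1}=\tfrac12\sqrt{\theta(1-\theta)}\ge\tfrac12\cdot\tfrac{\sqrt2}3=\tfrac{\sqrt2}6=:u_0 .$$

**Step 3: from first order to $t=\frac1{10}$.** The bound in Lemma 2(ii) increases with $u$, since $\frac{d}{du}\frac{u-t}{1-ut}=\frac{1-t^2}{(1-ut)^2}>0$. As $u_0>0.2357$,
$$|b_{nl}(\tfrac1{10})|\ge\frac1{10}\cdot\frac{u_0-0.1}{1-0.1u_0}>\frac1{10}\cdot\frac{0.1357}{0.97643}>0.01389 ,$$
so $\varepsilon_n\ge|b_{nl}|^2>(0.01389)^2>1.9\cdot10^{-4}$ for all $n\ge1$. By (6), $\alpha_n\ge\varepsilon_{n+1}>1.9\cdot10^{-4}$ for all $n\ge0$. Here $\gamma=1$ by the normalization of $f$. $\blacksquare$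

## 6. The sharp range of the ratio

**Theorem 2.** If $\Psi$ has an extension with $\|\mu\|_\infty\le k<1$, then for all $n\ge0$
$$1-k^2\le \frac{n+1}\pi\frac{\gamma^{2(n+1)}}{\lambda_n^2}\le 1,\qquad \varepsilon_{n+1}\le\alpha_n\le\frac{\varepsilon_{n+1}}{1-k^2}.$$
For each $n\ge 0$ and $k\in(0,1)$ there is a curve with equality $\alpha_n=k^2$ (and an extension with $\|\mu\|_\infty\le k$). Moreover, for each $k\in(0,1)$ there is a single quasiconformal curve with $\kappa(\Gamma)=k$ and $\liminf_n\frac{n+1}\pi\frac{\gamma^{2(n+1)}}{\lambda_n^2}=1-k^2$.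

*Proof.* **Step 1: the inequalities.** By Section 4, $\|C\|\le k$ and $\Gamma$ has zero area. Lemma 1 and (6) give all of them.

**Step 2: equality for one $n$.** Put $N=n+1$, $\nu=(\bar z/z)^{N-1}$ on $\mathbb D$, and $t=k$. By (8), $b_{NN}'(0)=\frac N\pi\int_{\mathbb D}|z|^{2N-2}dA=1$. So $|b_{NN}(k)|=k$ by Lemma 2(ii), and $k^2\le\varepsilon_N\le\alpha_n\le k^2$. (For $N=1$ this is the ellipse with $q=k$, for which we found $\alpha_0=q^2$.)

**Step 3: one curve for infinitely many $n$.** We put ever higher frequencies on annuli so thick that each nearly fills the mass of its own weight. Let $r_1=0$ and $N_0=0$. Inductively choose an integer $N_j>N_{j-1}$ with $r_j^{2N_j}<2^{-j}$, and then $r_{j+1}\in(r_j,1)$ with $r_{j+1}>1-2^{-j}$ and $r_{j+1}^{2N_j}>1-2^{-j}$. Let $\nu=(\bar z/|z|)^{2N_j-2}$ on $r_j\le|z|<r_{j+1}$, $j\ge1$, and $t=k$. By (8) and orthogonality in the angle,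
$$b_{N_jN_j}'(0)=2N_j\int_{r_j}^{r_{j+1}}r^{2N_j-1}dr=r_{j+1}^{2N_j}-r_j^{2N_j}=:u_j\ge1-2^{1-j}.$$
For large $j$ we have $u_j>k$, and Lemma 2(ii) gives $|b_{N_jN_j}(k)|\ge k\frac{u_j-k}{1-u_jk}\to k$. Hence $\limsup\alpha_n\ge\limsup\varepsilon_n\ge k^2$, while $\alpha_n\le k^2$ for all $n$. So the $\liminf$ of the ratio is $1-k^2$. Finally $\kappa(\Gamma)\le k$, since $f_k$ is an extension with $\|\mu\|_\infty\le k$. For every extension, $\|\mu\|_\infty\ge\|C\|$ by Section 4, so $\kappa(\Gamma)\ge\|C\|\ge\sup_j|b_{N_jN_j}(k)|\ge k$. $\blacksquare$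

## 7. Schwarzian means, dilatation near the circle, and the classification

**Theorem 3.** For a quasiconformal curve $\Gamma$ the following are equivalent:

* (a) $\frac{n+1}\pi\gamma^{2(n+1)}\lambda_n^{-2}\to1$;
* (b) $\varepsilon_n\to0$;
* (c) $\frac1N\sum_{n\le N}\varepsilon_n\to0$;
* (d) $m(R):=\int_0^{2\pi}(R-1)^4|S_\Psi(Re^{i\theta})|^2d\theta\to0$ as $R\to1^+$;
* (e) $\Psi$ has an extension with $\frac1s\int_{1-s<|w|<1}|\mu|^2dA\to0$ as $s\to0^+$.

For the ellipse, $|S_\Psi|=6q/|z^2-q|^2$ is bounded on $|z|>1$ and $m(R)=O((R-1)^4)$.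

The equivalence (a)$\Leftrightarrow$(b) is Theorem 2, applied with any extension, and (b)$\Rightarrow$(c) is the convergence of averages. We prove (c)$\Rightarrow$(d)$\Rightarrow$(e)$\Rightarrow$(b).

### 7.1. From row averages to the Schwarzian: (c)$\Rightarrow$(d)

The purpose is to bound $m(R)$ by a weighted sum of the $\varepsilon_n$. Let $|z|=R=1+d$, $0<d\le1$. The function $U(z,\cdot)$ is holomorphic in $\{|\zeta-z|<d\}\subset\Delta$. By (4) and subharmonicity of $|U(z,\cdot)|^2$,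
$$|S_\Psi(z)|^2=36|U(z,z)|^2\le\frac{36}{\pi d^2}\int_{|\zeta|>1}|U(z,\zeta)|^2dA(\zeta).$$
Polar coordinates give $\int_{|\zeta|>1}|\sum_lc_l\zeta^{-l-1}|^2dA=\pi\sum_l|c_l|^2/l$. Here $c_l=-\sqrt l\sum_n\sqrt n\,b_{nl}z^{-n-1}$, so
$$|S_\Psi(z)|^2\le\frac{36}{d^2}\sum_l\Big|\sum_n\sqrt n\,b_{nl}z^{-n-1}\Big|^2 .$$
Integrate over $\theta$ with Parseval (the inner series converges absolutely, since $|b_{nl}|\le1$), and multiply by $d^4$:
$$m(R)\le72\pi d^2\sum_nn\,\varepsilon_nR^{-2n-2}\le72\pi d^2\sum_nn\,\varepsilon_nr^n,\qquad r=R^{-2}.$$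
By (c), $T_N:=\sum_{n\le N}n\varepsilon_n\le N\sum_{n\le N}\varepsilon_n=o(N^2)$. Abel summation gives $\sum_nn\varepsilon_nr^n=(1-r)\sum_NT_Nr^N$. Given $\eta>0$, $T_N\le\eta N^2+c_\eta$, and $\sum_NN^2r^N\le2(1-r)^{-3}$. So the sum is at most $2\eta(1-r)^{-2}+c_\eta$, that is, $o((1-r)^{-2})$. Since $1-r=\frac{d(2+d)}{(1+d)^2}\ge\frac d2$, it is $o(d^{-2})$, and $m(R)\to0$.

### 7.2. From the Schwarzian to an extension: (d)$\Rightarrow$(e)

We choose an extension of conformally natural type, show that its coefficient at $z$ is small when the Schwarzian is small near the reflected point $z^*=1/\bar z$, and then count the exceptional $z$.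

**Step 1: the extension.** Let $f_0$ be a $K$-qc extension of $\Psi$, viewed on the sphere. Let $\varphi:\mathbb D\to G$ be a Riemann map, extended to a homeomorphism $\overline{\mathbb D}\to\overline G$. Let $h=\varphi^{-1}\circ\Psi:\mathbb T\to\mathbb T$, the boundary map of the $K$-qc map $\varphi^{-1}\circ f_0$ of $\mathbb D$; so $h$ is quasisymmetric. Let $E(h)$ be the Douady–Earle extension (Acta Math. 157 (1986)). For a sense-preserving homeomorphism $h$ of $\mathbb T$ we recall: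

* $E(h)$ is a real-analytic diffeomorphism of $\mathbb D$ with boundary values $h$, and it is qc if $h$ is quasisymmetric;
* $E(A\circ h\circ B)=A\circ E(h)\circ B$ for Möbius automorphisms $A,B$ of $\mathbb D$;
* $E(h)(z)$ is the unique zero $w\in\mathbb D$ of
$$\mathcal F_h(z,w)=\frac1{2\pi}\int_{\mathbb T}\frac{h(\zeta)-w}{1-\bar wh(\zeta)}\,\frac{1-|z|^2}{|z-\zeta|^2}\,|d\zeta| .$$

For $h=\mathrm{id}$ this is the Poisson integral of a function holomorphic on $\overline{\mathbb D}$, so $\mathcal F_{\mathrm{id}}(z,w)=\frac{z-w}{1-\bar wz}$, and $E(\mathrm{id})=\mathrm{id}$.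

Put $f=\Psi$ on $\overline\Delta$ and $f=\varphi\circ E(h)$ on $\mathbb D$. On $\mathbb T$ the boundary values are $\varphi\circ h=\Psi$, so $f$ is a homeomorphism. It is qc off $\mathbb T$, hence qc. So $f$ is an extension of $\Psi$. Its coefficient $\mu$ on $\mathbb D$ is that of $E(h)$, which is continuous.

**Step 2 (Claim 1): if homeomorphisms $h_j\to\mathrm{id}$ uniformly on $\mathbb T$, then $\mu_{E(h_j)}(0)\to0$.** For $|z|,|w|\le\frac12$ the integrand of $\mathcal F_h$ and its first partial derivatives in $z,\bar z,w,\bar w$ are uniformly continuous functions of $(h(\zeta),\zeta,z,w)$, so $\mathcal F_{h_j}\to\mathcal F_{\mathrm{id}}$ in $C^1$ there. Since $\mathcal F_{\mathrm{id}}(0,w)=-w$, for each $r\in(0,\frac12)$ and all large $j$ the map $w\mapsto w+\mathcal F_{h_j}(0,w)$ sends $\{|w|\le r\}$ into itself. By Brouwer it has a fixed point there, a zero of $\mathcal F_{h_j}(0,\cdot)$. By uniqueness it is $w_j:=E(h_j)(0)$. So $w_j\to0$. At $(0,0)$ the derivatives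 of $\mathcal F_{\mathrm{id}}$ are $\partial_z=1$, $\partial_{\bar z}=0$, $\partial_w=-1$, $\partial_{\bar w}=0$, so those of $\mathcal F_{h_j}$ at $(0,w_j)$ tend to these values. Differentiating $\mathcal F_{h_j}(z,E(z))=0$ with $E=E(h_j)$ at $z=0$, we get
$$\mathcal F_z+\mathcal F_wE_z+\mathcal F_{\bar w}\overline{E_{\bar z}}=0,\qquad \mathcal F_{\bar z}+\mathcal F_wE_{\bar z}+\mathcal F_{\bar w}\overline{E_z}=0 .$$
This real-linear system for $(E_z,E_{\bar z})$ has a limit with unique solution $(1,0)$. So $E_z\to1$ and $E_{\bar z}\to0$, and $\mu_{E(h_j)}(0)\to0$.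

**Step 3 (Claim 2): small Schwarzian near $z^*$ forces small $\mu(z)$.** Put $\sigma(w)=(|w|^2-1)^2|S_\Psi(w)|$. By (4), $S_\Psi(w)=O(|w|^{-4})$, so $\sigma$ extends continuously to $\infty$. Let $B(\xi,\rho)$ be the hyperbolic discs in $\Delta$ for the metric $\frac{2|dw|}{|w|^2-1}$. The claim is: *for each $\eta>0$ there are $\rho<\infty$, $\tau>0$ such that $z\in\mathbb D\setminus\{0\}$ and $\sup_{B(z^*,\rho)}\sigma<\tau$ imply $|\mu(z)|<\eta$.*

Suppose not. Then there are $z_j$ with $\sup_{B(z_j^*,j)}\sigma<1/j$ and $|\mu(z_j)|\ge\eta$. We normalize as follows.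

* $B_j(w)=\frac{w+z_j}{1+\bar z_jw}$ is an automorphism of $\mathbb D$, and of $\Delta$, with $B_j(0)=z_j$ and $B_j(\infty)=z_j^*$.
* $M_j$ is the Möbius map for which $f_{0,j}:=M_j\circ f_0\circ B_j$ fixes $1,i,-1$.
* $A_j$ is the automorphism of $\mathbb D$ for which $h_j:=A_j\circ h\circ B_j$ fixes $1,i,-1$; it exists because $h\circ B_j$ preserves the cyclic order on $\mathbb T$.
* $\varphi_j=M_j\circ\varphi\circ A_j^{-1}$ and $e_j=\varphi_j^{-1}\circ f_{0,j}=A_j\circ\varphi^{-1}\circ f_0\circ B_j$ on $\overline{\mathbb D}$.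

Then $e_j$ is $K$-qc on $\mathbb D$ with $e_j=h_j$ on $\mathbb T$. Reflecting in $\mathbb T$ gives a $K$-qc map of the sphere fixing $1,i,-1$. By fact 4, after passing to a subsequence, $f_{0,j}\to g$ and $e_j\to e$ uniformly, together with the inverses, where $g$ and $e$ are homeomorphisms, of the sphere and of $\overline{\mathbb D}$ respectively.

We show $g=\mathrm{id}$ on $\overline\Delta$. On $\Delta$ the maps $f_{0,j}=M_j\circ\Psi\circ B_j$ are conformal. Since $(|w|^2-1)|B_j'(w)|=|B_j(w)|^2-1$, the rules for the Schwarzian give $(|w|^2-1)^2|S_{f_{0,j}}(w)|=\sigma(B_j(w))$. For $w\in B(\infty,L)$ and $j\ge L$ we have $B_j(w)\in B(z_j^*,j)$, so this is less than $1/j$. (The finitely many points where one of the maps has a pole or $w=\infty$ are covered by continuity.) The limit $g$ is injective and is a uniform limit of conformal maps on $\Delta$, so it is conformal there. Near any finite point of $\Delta$ where $g$ is finite, derivatives converge, so $S_g=0$. Hence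 $S_g=0$ on $\Delta$ off finitely many points, and $g|_\Delta$ is Möbius. It fixes $1,i,-1$ by continuity, so $g=\mathrm{id}$ on $\overline\Delta$, and $g(\mathbb D)=\mathbb D$.

Next, $\varphi_j=f_{0,j}\circ e_j^{-1}\to g\circ e^{-1}$ uniformly on $\overline{\mathbb D}$. The limit is a homeomorphism of $\overline{\mathbb D}$, conformal in $\mathbb D$ as an injective limit of conformal maps, and it fixes $1,i,-1$. So it is the identity, and $e=g$ on $\overline{\mathbb D}$. In particular $e=\mathrm{id}$ on $\mathbb T$, that is, $h_j\to\mathrm{id}$ uniformly. By Claim 1, $\mu_{E(h_j)}(0)\to0$. But $E(h_j)=A_j\circ E(h)\circ B_j$ gives $|\mu_{E(h_j)}(0)|=|\mu(z_j)|\ge\eta$, a contradiction.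

**Step 4: the bad points have small area.** Fix $\eta$ and take $\rho,\tau$ from Claim 2. Let
$$H_N=\{2^{-N-1}\le1-|z|<2^{-N}\},\qquad E_N=\{z\in H_N:|\mu(z)|\ge\eta\}.$$
Put $c=\frac13e^{-\rho-1}$ and $c'=3e^{\rho+1}$, and let $N\ge1$ be so large that $c'2^{-N}\le1$.

*Location of the discs.* Let $z\in H_N$ and $x_0=|z^*|-1=(1-|z|)/|z|$. Then $2^{-N-1}\le x_0\le2^{1-N}\le1$. The hyperbolic distance from $\infty$ to $w$ is $\log\frac{|w|+1}{|w|-1}$. So for $\xi\in B(z^*,\rho+1)$, with $x=|\xi|-1$,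
$$e^{-\rho-1}\frac{2+x_0}{x_0}\le\frac{2+x}x\le e^{\rho+1}\frac{2+x_0}{x_0}.$$
The right inequality gives $\frac2x\le3e^{\rho+1}/x_0$, so $x\ge\frac23e^{-\rho-1}x_0\ge c2^{-N}$. On the left, put $Q=2e^{-\rho-1}/x_0\ge e^{-\rho-1}2^N\ge3$. Then $\frac2x\ge Q-1\ge\frac23Q$, so $x\le3/Q=\frac32e^{\rho+1}x_0\le c'2^{-N}$. (Since $Q\ge3>1$, the point $\infty$ is not in the disc.) Thus
$$c2^{-N}\le|\xi|-1\le c'2^{-N}\le1\qquad(\xi\in B(z^*,\rho+1)).$$

*A lower bound at each bad point.* Let $z\in E_N$. By Claim 2 there is $\zeta\in B(z^*,\rho)$ with $\sigma(\zeta)\ge\tau/2$. Put $d=|\zeta|-1\le1$ and $D=\{|\xi-\zeta|<d/2\}$. On $D$ we have $|\xi|-1\ge d/2$, and the hyperbolic density is $\frac2{|\xi|^2-1}\le\frac1{|\xi|-1}\le\frac2d$. So $D\subset B(\zeta,1)\subset B(z^*,\rho+1)$. Since $\sigma(\zeta)=d^2(2+d)^2|S_\Psi(\zeta)|\le9d^2|S_\Psi(\zeta)|$, we have $d^2|S_\Psi(\zeta)|\ge\tau/18$. By subharmonicity of $|S_\Psi|^2$,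
$$\int_{B(z^*,\rho+1)}(|\xi|-1)^2|S_\Psi|^2dA\ge\frac{d^2}4\cdot\frac{\pi d^2}4|S_\Psi(\zeta)|^2\ge c''\tau^2,\qquad c''=\frac\pi{16\cdot18^2}.$$

*Fubini.* Integrate over $z\in E_N$. For given $\xi$, the points $z\in H_N$ with $\xi\in B(z^*,\rho+1)$ lie in the hyperbolic disc of $\mathbb D$ with center $\xi^*$ and radius $\rho+1$, because $z\mapsto z^*$ is a hyperbolic isometry of $\mathbb D$ onto $\Delta$. The density on $H_N$ is $\frac2{1-|z|^2}\ge\frac1{1-|z|}\ge2^N$, so their Euclidean area is at most $C_\rho2^{-2N}$ with $C_\rho=4\pi\sinh^2\frac{\rho+1}2$. Hence, in polar coordinates with $x=|\xi|-1\le1$,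
$$c''\tau^2|E_N|\le C_\rho2^{-2N}\int_{c2^{-N}\le|\xi|-1\le c'2^{-N}}(|\xi|-1)^2|S_\Psi|^2dA\le2C_\rho2^{-2N}\int_{c2^{-N}}^{c'2^{-N}}x^{-2}m(1+x)\,dx .$$
By (d) the last integral is at most $\frac{2^N}c\sup_{0<x\le c'2^{-N}}m(1+x)=o(2^N)$. So $|E_N|=o(2^{-N})$.

**Step 5: conclusion.** Summing over the $N$ with $H_N$ meeting $\{1-s<|w|<1\}$, and using $|\mu|\le1$ on the bad sets and $|\mu|<\eta$ elsewhere, we get $\int_{1-s<|w|<1}|\mu|^2dA\le2\pi\eta^2s+o(s)$. As $\eta$ is arbitrary and $f$ does not depend on $\eta$, (e) holds.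

### 7.3. From small dilatation near the circle to small rows: (e)$\Rightarrow$(b)

Let $f$ be the extension in (e), with coefficient $\mu$ and $k=\|\mu\|_\infty<1$. We express $\varepsilon_n$ through $\bar\partial(F_n\circ f)$ and show that only the zone $1-|w|\lesssim1/n$ matters.

**Step 1: three facts about $S$.**

* (S1) $S$ is an isometry of $L^2(\mathbb C)$.
* (S2) $S$ is bounded on $L^p$, $1<p<\infty$, with norm $S_p$, and $S_p\to1$ as $p\to2$ (Calderón–Zygmund, and Riesz–Thorin interpolation with (S1)).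
* (S3) With $\rho(w)=\big||w|-1\big|^{1/2}$, $S$ is bounded on $L^2(\rho^\theta dA)$, $0<\theta<1$, with norm at most $M^\theta$, where $M$ is its norm on $L^2(\rho\,dA)$.

For (S3): a weight is $A_2$ if the product of the averages of $\rho$ and $\rho^{-1}$ over a disc is bounded uniformly over all discs. We show that $\rho$ is $A_2$. Then $M<\infty$ by Coifman–Fefferman (Studia Math. 51 (1974)), and the bound $M^\theta$ follows from (S1) by Stein–Weiss interpolation with change of measure (Trans. AMS 87 (1958)).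

Let $B$ be a disc with center $z$ and radius $r$, and let $d(w)=||w|-1|$, a $1$-Lipschitz function.

If $d(z)\ge2r$, then $\frac12d(z)\le d\le\frac32d(z)$ on $B$, and the product of the averages is at most $\sqrt3$.

If $d(z)<2r$, then $d\le3r$ and $\rho\le(3r)^{1/2}$ on $B$. We claim $|\{w\in B:d(w)<x\}|\le16\pi rx$ for $0<x\le3r$.

* For $r<\frac14$: $d(z)<\frac12$, so $|z|>\frac12$. Then $B$ lies in a sector of half-angle $\arcsin(r/|z|)\le\arcsin2r\le\pi r$ and in $|w|<2$. The set lies in this sector with $\big||w|-1\big|<x$ and $|w|<2$, so its area is at most $2\pi r\cdot2\cdot2x=8\pi rx$.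
* For $r\ge\frac14$: if $x\le1$, the area is at most $\pi(1+x)^2-\pi(1-x)^2=4\pi x\le16\pi rx$. If $x>1$, it is at most $\pi(1+x)^2\le4\pi x^2\le12\pi rx$.

By the layer-cake formula, splitting at $\lambda=(3r)^{-1/2}$,
$$\int_B\rho^{-1}dA=\int_0^\infty|\{w\in B:d(w)<\lambda^{-2}\}|\,d\lambda\le\pi r^2(3r)^{-1/2}+16\pi r\int_{(3r)^{-1/2}}^\infty\lambda^{-2}d\lambda=O(r^{3/2}).$$
So the average of $\rho^{-1}$ is $O(r^{-1/2})$ and the product is bounded.

**Step 2: an integral equation.** Let $v=F_n\circ f-w^n$ on $\mathbb C$. It lies in $W^{1,2}_{\rm loc}$, is continuous, and equals $\sum_l\beta_{nl}w^{-l}$ on $\Delta$. There its derivative is $O(|w|^{-2})$ at $\infty$, so $v$ is bounded and $Dv\in L^2(\mathbb C)$. From $\bar\partial\partial v=\partial\bar\partial v$, Fourier transforms give $\xi\,\widehat{\partial v}=\bar\xi\,\widehat{\bar\partial v}$, hence $\partial v=S\bar\partial v$. Put $\omega=\bar\partial v$. Since $F_n$ is holomorphic,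
$$\omega=\bar\partial(F_n\circ f)=F_n'(f)\,\mu\,\partial f=\mu\,\partial(F_n\circ f)=\mu\,(nw^{n-1}+S\omega).$$
As $\mu=0$ off $\mathbb D$ (almost everywhere),
$$\omega=\mu\,\mathcal G,\qquad\mathcal G:=\chi_{\mathbb D}(nw^{n-1}+S\omega),\qquad\omega=\sum_{j\ge0}(\mu S)^j\big(\mu nw^{n-1}\chi_{\mathbb D}\big),\tag{9}$$
with convergence in $L^2$, because $\mu S$ has norm at most $k<1$ there.

**Step 3: $\varepsilon_n$ is controlled by $\omega$.** Since $n|b_{nl}|^2=l|\beta_{nl}|^2$,
$$\pi n\varepsilon_n=\pi\sum_ll|\beta_{nl}|^2=\int_{|w|>1}|\partial v|^2dA\le\|S\omega\|_2^2=\|\omega\|_2^2=\int_{\mathbb D}|\omega|^2dA .\tag{10}$$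
We must show that the right side is $o(n)$. Fix $p>2$ with $kS_p<1$ and $\theta\in(0,1)$ with $kM^\theta<1$, and put $\delta=\theta/2$, so that $\rho^\theta=||w|-1|^\delta$. The terms of the series (9) lie in $L^2\cap L^p\cap L^2(\rho^\theta)$. The series converges in all three spaces, to the same limit. Let $A>0$; constants $c$ below do not depend on $n$ and $A$.

**Step 4: away from the circle, $1-|w|>A/n$.** Here the weighted space does the work. By (9) in $L^2(\rho^\theta)$,
$$\int_{\mathbb D}|\omega|^2(1-|w|)^\delta dA\le c\,n^2\int_{\mathbb D}|w|^{2n-2}(1-|w|)^\delta dA\le c\,n^{1-\delta},$$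
because $\int_0^1r^{2n-1}(1-r)^\delta dr\le\int_0^\infty e^{-(2n-1)y}y^\delta dy=\Gamma(1+\delta)(2n-1)^{-1-\delta}$. Dividing by the smallest value of the weight, $\int_{1-|w|>A/n}|\omega|^2dA\le c\,A^{-\delta}n$.

**Step 5: near the circle, $1-|w|\le A/n$.** Here (e) is used, and $L^p$ integrability pays for Hölder's inequality. By (9) in $L^p$, $\|\mathcal G\|_p\le\big(1+\frac{kS_p}{1-kS_p}\big)\|nw^{n-1}\|_{L^p(\mathbb D)}$. Moreover $\|nw^{n-1}\|_{L^p(\mathbb D)}^p=\frac{2\pi n^p}{p(n-1)+2}\le\pi n^{p-1}$. So $\|\mathcal G\|_p\le c\,n^{1-1/p}$. By Hölder with exponents $\frac p2$ and $\frac p{p-2}$, and $|\mu|^{2p/(p-2)}\le|\mu|^2$,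
$$\int_{1-|w|\le A/n}|\mu|^2|\mathcal G|^2dA\le\|\mathcal G\|_p^2\Big(\int_{1-|w|\le A/n}|\mu|^2dA\Big)^{1-\frac2p}\le c\,n^{2-\frac2p}\Big(\frac An\,o(1)\Big)^{1-\frac2p}=c\,A^{1-\frac2p}\,n\,o(1)$$
as $n\to\infty$ with $A$ fixed.

**Step 6: conclusion.** By (10) and Steps 4 and 5, $\limsup_n\varepsilon_n\le c\,A^{-\delta}$ for every $A>0$. Let $A\to\infty$: $\varepsilon_n\to0$. This proves (b), and with it Theorem 3. $\blacksquare$

## 8. Rectifiable and asymptotically conformal curves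

**Corollary 4.** The conclusion of the conjecture holds for a quasiconformal curve if $(R-1)^2S_\Psi(Re^{i\theta})\to0$ as $R\to1^+$ for a.e. $\theta$. In particular it holds for every rectifiable quasiconformal curve, and whenever $(|w|-1)^2S_\Psi(w)\to0$ as $|w|\to1$ (asymptotically conformal curves).

*Proof.* **Step 1: a bound that allows dominated convergence.** This is the Kraus–Nehari theorem, $(|w|^2-1)^2|S_\Psi(w)|\le6$, and here it follows from what we have. With $x_n=\sqrt n\,w^{-n-1}$, (4) and $\|C\|\le1$ give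
$$|S_\Psi(w)|=6\Big|\sum_{n,l}b_{nl}x_nx_l\Big|\le6\sum_nn|w|^{-2n-2}=\frac6{(|w|^2-1)^2}.$$
So $(R-1)^4|S_\Psi(Re^{i\theta})|^2$ is bounded. If $(R-1)^2S_\Psi(Re^{i\theta})\to0$ for a.e. $\theta$ (in particular, if this holds uniformly), dominated convergence gives (d) of Theorem 3, hence (a).

**Step 2: $\Psi'$ has finite nonzero angular limits a.e. if $\Gamma$ is rectifiable.** Fix $z_0\in G$. The map $z\mapsto1/(z-z_0)$ sends $\Gamma$ to a rectifiable Jordan curve and $\Omega$ to its interior, so $\psi(u)=1/(\Psi(1/u)-z_0)$ maps $\mathbb D$ conformally onto the interior of a rectifiable Jordan curve. By the theorem of F. and M. Riesz (see Pommerenke, *Boundary Behaviour of Conformal Maps*, Sect. 6.3), $\psi'$ has finite nonzero angular limits a.e. on $\mathbb T$. Since $\Psi'(w)=\psi'(1/w)\,w^{-2}\psi(1/w)^{-2}$, and $\psi$ is continuous on $\overline{\mathbb D}$ without zeros on $\mathbb T$, the same holds for $\Psi'$.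

**Step 3: Cauchy estimates.** Since $\Psi'$ has no zeros in $\Delta$, $g=\log\Psi'$ is defined there, and by Step 2 it has a finite angular limit $g(e^{i\theta})$ for a.e. $\theta$. For such $\theta$ the disc of radius $\frac12(R-1)$ about $Re^{i\theta}$ lies in the Stolz angle $\{|w-e^{i\theta}|\le3(|w|-1)\}$, because on it $|w-e^{i\theta}|\le\frac32(R-1)$ and $|w|-1\ge\frac12(R-1)$. Let $M_R$ be the supremum of $|g-g(e^{i\theta})|$ on this disc, so $M_R\to0$ as $R\to1^+$. Cauchy's estimates give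
$$(R-1)|g'(Re^{i\theta})|\le2M_R\to0,\qquad(R-1)^2|g''(Re^{i\theta})|\le8M_R\to0 .$$
Since $S_\Psi=g''-\frac12g'^2$, $(R-1)^2S_\Psi(Re^{i\theta})\to0$ for a.e. $\theta$, and Step 1 applies. $\blacksquare$
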